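# A model of PFA with no countably closed generic embedding with critical point $\omega_1$

## 1. Guessing "yes": saturation, Woodin cardinals, and $L$

The question comes from "Set Mapping Reflection" (https://www.math.cmu.edu/~eschimme/Appalachian/MooreNotes.pdf). MRP, the Mapping Reflection Principle, is a reflection principle for countable elementary submodels; its definition is in Section 2. The question is whether MRP always gives us, in some forcing extension, an elementary embedding of the universe that moves $\omega_1$ and whose target is closed under countable sequences.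

**Definition 1.1.** A *generic elementary embedding* $j:V\to M\subseteq V^Q$ means the following. $Q$ is a forcing notion in $V$, and some condition of $Q$ forces that there are classes $j$ and $M$, definable in $V[G]$ from parameters, such that $M\subseteq V[G]$ is transitive and $j:V\to M$ is elementary. The condition $\operatorname{crit}(j)=\omega_1$ means that the critical point is $\omega_1^V$, and $M^{<\omega_1}\subseteq M$ means that $M$ is closed under countable sequences that lie in $V[G]$.

**Question.** Does MRP imply that there are $Q$ and a generic elementary embedding $j:V\to M\subseteq V^Q$ with $\operatorname{crit}(j)=\omega_1$ and $M^{<\omega_1}\subseteq M$?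

The natural first guess is yes, since two familiar situations produce such embeddings outright. If $NS_{\omega_1}$ is saturated, then $Q=\mathcal P(\omega_1)/NS_{\omega_1}$ works. If there is a Woodin cardinal $\delta$, then the countable stationary tower $\mathbb Q_{<\delta}$ works. So a model of MRP with a saturated nonstationary ideal, or with a Woodin cardinal, answers "yes" for itself. Before deciding, let us compute the one number attached to such an embedding, the ordinal $j(\omega_1)$.

For the rest of this section $W$ is a model of ZFC, $W'$ is a generic extension of $W$, and $j:W\to M\subseteq W'$ is elementary, with $j,M$ definable in $W'$ from parameters, $M$ transitive, and $\operatorname{crit}(j)=\omega_1^W$. A sequence of sets is *continuous* if at every nonzero limit index its entry is the union of the earlier entries.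

**Lemma 1.2.** Let $\omega_1^W\le\alpha$, and let $\mathbf a=\langle a_\xi:\xi<\omega_1\rangle\in W$ be a continuous $\subseteq$-increasing sequence of countable sets with union $\alpha$. Then the entry of $j(\mathbf a)$ with index $\omega_1^W$ is $j''\alpha$. It has order type $\alpha$, and $j''\alpha\cap j(\omega_1^W)=\omega_1^W$.

*Proof.* Write $\lambda=\omega_1^W$. For $\xi<\lambda$ we have $j(\xi)=\xi$, so $j(\mathbf a)_\xi=j(a_\xi)$. Since $a_\xi$ is countable in $W$ and $j$ fixes all natural numbers, applying $j$ to an enumeration of $a_\xi$ gives $j(a_\xi)=j''a_\xi$. The sequence $j(\mathbf a)$ is continuous and has length $j(\lambda)>\lambda$. Hence $j(\mathbf a)_\lambda=\bigcup_{\xi<\lambda}j''a_\xi=j''\alpha$. As $j$ is order preserving on ordinals, the order type is $\alpha$. Finally $j(\beta)<j(\lambda)$ iff $\beta<\lambda$, so $j''\alpha\cap j(\lambda)=j''\lambda=\lambda$. $\square$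

For example, let $\alpha=\omega_1+\omega_1$ and $a_\xi=\xi\cup\{\omega_1+\eta:\eta<\xi\}$. Then $\mathrm{ot}(a_\xi)=\xi+\xi$, and the lemma says that the function $g(\xi)=\xi+\xi$ satisfies $j(g)(\omega_1^W)=\omega_1^W+\omega_1^W$. In general $g(\xi)=\mathrm{ot}(a_\xi)$ is a function $\omega_1\to\omega_1$ with $j(g)(\omega_1^W)=\alpha$. Such a $g$ is called a canonical function for $\alpha$.

**Lemma 1.3.** (a) $\mathrm{Ord}\subseteq M$. (b) $j(\omega_1^W)\ge\omega_2^W$. (c) If every countable sequence of elements of $M$ lying in $W'$ belongs to $M$, then $j(\omega_1^W)=\omega_1^{W'}$.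

*Proof.* (a) $j(\alpha)\ge\alpha$ for all ordinals $\alpha$, and $M$ is transitive.

(b) Let $\omega_1^W\le\alpha<\omega_2^W$ and let $e:\omega_1\to\alpha$ be a surjection in $W$. Put $a_\xi=e''\xi$ and $g(\xi)=\mathrm{ot}(a_\xi)<\omega_1$. By Lemma 1.2, $\alpha=j(g)(\omega_1^W)<j(\omega_1^W)$.

(c) Put $\mu=j(\omega_1^W)=\omega_1^M$. If a nonzero ordinal $\alpha$ is countable in $W'$, a surjection $\omega\to\alpha$ in $W'$ is a countable sequence of elements of $M$. So it lies in $M$, and $\alpha<\omega_1^M=\mu$. Hence $\omega_1^{W'}\le\mu$. Conversely $\omega_1^M\le\omega_1^{W'}$ because $M\subseteq W'$. $\square$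

*Test case: saturation.* Suppose $NS_{\omega_1}$ is saturated in $W$, that is, $\mathcal P(\omega_1)/NS_{\omega_1}$ has the $\omega_2$-chain condition, and let $j$ be the resulting embedding. By the chain condition $\omega_2^W$ is still a cardinal in $W'$, so $\omega_1^{W'}\le\omega_2^W$. By (b) and (c), $\omega_1^{W'}=j(\omega_1^W)\ge\omega_2^W$. So $j(\omega_1)=\omega_2^W$ exactly: the lower bound in (b) can be attained.

*Test case: $W=L$.* Here there is no embedding at all. The target $M$ is a transitive model of $V=L$ containing all ordinals, so $M=L$. If $M$ had the closure in (c), then $\omega_1^L<j(\omega_1^L)=\omega_1^{W'}$. A surjection $\omega\to\omega_1^L$ in $W'$ would then belong to $M=L$, which is absurd. MRP played no role in this argument, but it shows where the closure of $M$ bites. The target must see $\omega_1^W$ collapsed, and this can conflict with an inner model that controls countable sets too tightly.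

The third case is the right warning. We shall prove that the guess is wrong.

## 2. Ellentuck-open stationary set mappings and MRP

We work in ZFC. For an infinite set $A$, $[A]^\omega$ is the set of countably infinite subsets of $A$. A *club* in $[A]^\omega$ is a set that is cofinal under $\subseteq$ and closed under unions of increasing $\omega$-sequences, and a set is *stationary* if it meets every club. $H(\chi)$ is the set of all sets whose transitive closure has size less than $\chi$.

**Definition 2.1.** For an uncountable set $X$, the *Ellentuck topology* on $[X]^\omega$ has the basic open sets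
$$[x,N]=\{Y\in[X]^{\omega}:x\subseteq Y\subseteq N\}\qquad(x\subseteq X\text{ finite},\ N\in[X]^\omega).$$

So $\Sigma\subseteq[X]^\omega$ is open iff for every $Y\in\Sigma$ there is a finite $x\subseteq Y$ with $[x,Y]\subseteq\Sigma$. Indeed, if $Y\in[x,N]\subseteq\Sigma$, then $[x,Y]\subseteq[x,N]$. For instance $\{Y\in[\omega_1]^\omega:\beta\in Y\}$ is open for every $\beta<\omega_1$, while a singleton $\{Y\}$ is not open, since $[x,Y]$ is always infinite.

**Definition 2.2.** Let $\theta$ be regular with $[X]^\omega\in H(\theta)$ and let $M\prec H(\theta)$ be countable with $[X]^\omega\in M$. A set $\Sigma\subseteq[X]^\omega$ is *$M$-stationary* if $E\cap\Sigma\cap M\ne\emptyset$ for every club $E\subseteq[X]^\omega$ with $E\in M$.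

*Example.* Let $X=\omega_1$ and $\Sigma=\{Y:\beta\in Y\}$. If $\beta\in M$, then $\Sigma$ is $M$-stationary: a club $E\in M$ has a member containing $\beta$, and by elementarity it has one in $M$. If $\beta\notin M$, then $\Sigma$ is not $M$-stationary, since a countable $Y\in M$ is a subset of $M$ and so omits $\beta$.

**Definition 2.3.** A function $\Sigma$ is an *open stationary set mapping* if there are an uncountable $X$ and a regular $\theta$ with $[X]^\omega\in H(\theta)$ such that the domain of $\Sigma$ is a club in $[H(\theta)]^\omega$ consisting of countable $M\prec H(\theta)$ with $X\in M$, and for each $M$ in the domain $\Sigma(M)\subseteq[X]^\omega$ is open and $M$-stationary.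

**Definition 2.4 (MRP).** For every uncountable $X$, every regular $\theta$ with $[X]^\omega\in H(\theta)$, and every open stationary set mapping $\Sigma$ for $X$ and $\theta$, there is a continuous $\in$-chain $\langle N_\nu:\nu<\omega_1\rangle$ of elements of $\mathrm{dom}(\Sigma)$ such that for every limit $0<\nu<\omega_1$ there is $\nu_0<\nu$ with $N_\xi\cap X\in\Sigma(N_\nu)$ for all $\xi$ with $\nu_0<\xi<\nu$.

*Example.* With $X=\omega_1$ choose $\beta_M\in M\cap\omega_1$ for each $M$ and let $\Sigma(M)=\{Y:\beta_M\in Y\}$. Every continuous $\in$-chain in $\mathrm{dom}(\Sigma)$ then works: $\beta_{N_\nu}\in N_\nu=\bigcup_{\xi<\nu}N_\xi$, so $\beta_{N_\nu}\in N_\xi$ for all large $\xi<\nu$.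

The Proper Forcing Axiom, PFA, says that for every proper poset and every family of $\omega_1$ dense subsets there is a filter meeting all of them. (Properness is recalled in Section 5.) PFA implies MRP; this is due to Moore, and Section 11 has a proof. So it suffices to build a model of PFA.

## 3. Theorems A and B, and a ground model with no inaccessible above $\kappa$

**Theorem A.** If ZFC + "there is a supercompact cardinal" is consistent, so is ZFC + PFA + MRP + "there are no $Q$ and no generic elementary embedding $j:V\to M\subseteq V^Q$ with $\operatorname{crit}(j)=\omega_1$ and $M^{<\omega_1}\subseteq M$".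

The quoted statement is a schema over the formulas defining $j$ and $M$. The proof uses elementarity of $j$ only for a fixed finite list of formulas, and it works for every choice of defining formulas.

**Theorem B.** Let $\kappa$ be supercompact in $V$ and let $\lambda<\kappa$ be inaccessible. There is a generic extension $W$ of $V$ such that $W\models$ PFA + MRP, $\omega_1^W=\lambda$, $\omega_2^W=\kappa$, and the following holds. Let $W'$ be a generic extension of $W$, and let $j:W\to M\subseteq W'$ be elementary, with $j,M$ definable in $W'$ from parameters, $M$ transitive and $\operatorname{crit}(j)=\lambda$. Then: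

1. $j(\lambda)>\kappa$ (no closure of $M$ is needed here).
2. If moreover every countable sequence of elements of $M$ lying in $W'$ belongs to $M$, then $j(\lambda)$ is an inaccessible cardinal of $V$ above $\kappa$.

**Proof of A from B.** Let $\kappa$ be supercompact. If there is an inaccessible above $\kappa$, let $\delta$ be the least one and replace the universe by $V_\delta\models$ ZFC. There $\kappa$ is still supercompact, because the normal measures on $P_\kappa\theta$ for $\theta<\delta$ lie in $V_\delta$. An inaccessible of $V_\delta$ above $\kappa$ would be a real inaccessible below $\delta$, so there is none. Thus we may assume that $V$ has no inaccessible above $\kappa$. As $\kappa$ is a limit of inaccessibles, pick an inaccessible $\lambda<\kappa$, and let $W$ be as in Theorem B. If in $W$ some condition $q\in Q$ forced the existence of an embedding as in the question, take a $W$-generic $h\ni q$ and $W'=W[h]$. By B(2), $V$ would have an inaccessible above $\kappa$, a contradiction. $\square$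

Two published theorems are used as black boxes. Lévy–Solovay: small forcing preserves supercompactness. Laver: if $\kappa$ is supercompact there is $\ell:\kappa\to V_\kappa$ such that for every set $x$ and every $\theta\ge\max(\kappa,|\mathrm{tc}(x)|)$ there is an elementary $i:V\to M$ with $M$ transitive, $\operatorname{crit}(i)=\kappa$, $i(\kappa)>\theta$, $M^\theta\subseteq M$ and $i(\ell)(\kappa)=x$.

## 4. Traces of $V$ on countable sets, and a function above the canonical functions

We treat the embedding first, because this tells us what $W$ must look like. Let $\mu=j(\lambda)$. We want $\mu$ to be inaccessible in $V$.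

*The first attempt.* Since $\lambda$ is inaccessible in $V$, elementarity should make $\mu$ inaccessible. It does, but in the wrong model. For example, with $\mathcal V=V_\kappa^V\in W$, it gives that $\mu$ is inaccessible in $j(\mathcal V)$. What we need is $(2^{|\gamma|})^V<\mu$ for $\gamma<\mu$, and elementarity bounds only the power sets computed in $j(\mathcal V)$, which nothing lets us compare with $\mathcal P(\gamma)^V$. What we can do is this. A set $A\subseteq\gamma$ in $V$ is coded by $j(A)\cap j''\gamma=j''A$, and if $M$ is closed and $\gamma$ is countable in $W'$, then $j''\gamma$ is a countable set in $M$. So the question becomes how many different traces $j(A)\cap N$ there can be on one countable set $N$. This is a statement about $W$ that we can arrange.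

*How far this alone goes.* Suppose only that $\omega_1^W=\lambda$, $\omega_2^W=\kappa$, and the traces are under control, so that $\mu$ is inaccessible in $V$. Lemma 1.3(b) gives $\mu\ge\omega_2^W=\kappa$. Since $\kappa$ is itself inaccessible in $V$, the value $\mu=\kappa$ is not excluded, and $j(\omega_1)=\omega_2$ is exactly what a saturated ideal gives. One more unit is missing. The proof of Lemma 1.3(b) uses that $\alpha=j(g)(\lambda)$ for a canonical function $g$. If a single $f:\omega_1\to\omega_1$ lies above canonical functions for unboundedly many $\alpha<\kappa$, then the single ordinal $j(f)(\lambda)<\mu$ lies above all those $\alpha$, and $\mu>\kappa$ follows.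

**Proposition 4.1.** Let $W$ be a generic extension of $V$, let $\lambda<\kappa$ with $\lambda$ inaccessible in $V$, and assume:

- **(W1)** $\omega_1^W=\lambda$, and every countable set of ordinals in $W$ is covered by a set in $V$ of $V$-cardinality $<\lambda$.
- **(W2)** There is $f:\lambda\to\lambda$ in $W$ such that for unboundedly many $\alpha<\kappa$ there is in $W$ a continuous $\subseteq$-increasing $\langle a_\xi:\xi<\omega_1\rangle$ of countable sets with union $\alpha$, with $a_\xi\cap\omega_1\in\omega_1$ and $\mathrm{ot}(a_\xi)<f(a_\xi\cap\omega_1)$ for all $\xi$.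

Then (1) and (2) of Theorem B hold for all $W'$, $j$, $M$ as there.

*Proof.* Put $\mu=j(\lambda)=\omega_1^M>\lambda$. By Lemma 1.3(a), $\mathrm{Ord}\subseteq M$.

**Step 1: $\mu>\kappa$.** The purpose is to gain the missing unit; closure of $M$ is not used. Let $\lambda\le\alpha<\kappa$ and $\mathbf a=\langle a_\xi:\xi<\omega_1\rangle$ be as in (W2). By Lemma 1.2, $j(\mathbf a)_\lambda=j''\alpha$ has order type $\alpha$ and $j(\mathbf a)_\lambda\cap j(\lambda)=\lambda$. Elementarity, applied to the inequality in (W2) at index $\lambda<\mu$, gives $\mathrm{ot}(j(\mathbf a)_\lambda)<j(f)(j(\mathbf a)_\lambda\cap j(\lambda))$, that is,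
$$\alpha<j(f)(\lambda)<j(\lambda)=\mu .\tag{1}$$
This holds for unboundedly many $\alpha<\kappa$ with the same ordinal $j(f)(\lambda)$. Hence $\kappa\le j(f)(\lambda)<\mu$, which is (1) of Theorem B.

From now on assume that countable sequences of elements of $M$ lying in $W'$ belong to $M$.

**Step 2: $\mu$ is a regular uncountable cardinal of $V$.** This is for the regularity half of inaccessibility, and it also makes ordinals below $\mu$ countable in $W'$. By Lemma 1.3(c), $\mu=\omega_1^{W'}$. So $\mu$ is regular and uncountable in $W'$, hence in $V\subseteq W'$.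

**Step 3: $(2^{|\gamma|})^V<\mu$ for every $\gamma<\mu$.** This is the strong limit half, by counting traces. We may assume that $\gamma$ is infinite. Let $\mathcal A=\mathcal P(\gamma)^V\in W$. We claim that in $W$:
$$\text{for every countable }N\subseteq\gamma\text{ the set }\{A\cap N:A\in\mathcal A\}\text{ is countable.}\tag{2}$$
By (W1) there is $N'\in V$ with $N\subseteq N'$ and $|N'|^V<\lambda$; intersecting with $\gamma$ we may take $N'\subseteq\gamma$. The set $\{A\cap N':A\in\mathcal A\}$ is contained in $\mathcal P(N')^V$. Its $V$-size is at most $(2^{|N'|})^V<\lambda=\omega_1^W$, because $\lambda$ is inaccessible in $V$. So it is countable in $W$, and $B\mapsto B\cap N$ maps it onto $\{A\cap N:A\in\mathcal A\}$. This proves (2).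

Since $\gamma<\mu=\omega_1^{W'}$, the ordinal $\gamma$ is countable in $W'$. Composing an enumeration of $\gamma$ in type $\omega$ with $j$ gives a countable sequence of ordinals in $W'$, which belongs to $M$ by closure. Hence $j''\gamma\in M$, and it is a countable subset of $j(\gamma)$ in $M$. Apply $j$ to (2) and then use the countable set $j''\gamma$: the set $\{B\cap j''\gamma:B\in j(\mathcal A)\}$ is countable in $M$, hence in $W'$. For each $A\in\mathcal A$ it contains
$$j(A)\cap j''\gamma=j''A .$$
The map $A\mapsto j''A$ on $\mathcal A$ is injective, and it lies in $W'$ because $j$ is definable there. So $\mathcal A$ is countable in $W'$. Therefore $(2^{|\gamma|})^V=|\mathcal A|^V$ is an ordinal that is countable in $W'$, so it is below $\omega_1^{W'}=\mu$.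

By Steps 1–3, $\mu$ is a regular uncountable strong limit cardinal of $V$ above $\kappa$, that is, an inaccessible cardinal of $V$ above $\kappa$. $\square$

It remains to construct $W\models$ PFA + MRP with (W1), (W2) and $\omega_2^W=\kappa$. The plan is to collapse $\lambda$ to $\omega_1$ and then to run a PFA iteration of length $\kappa$ which, at unboundedly many stages $\alpha$, adds a sequence as in (W2).

## 5. Countable elementary submodels and generic conditions

**Fact 5.1.** If $N\prec H(\chi)$ is countable, $A,C\in N$ and $C$ is a club in $[A]^\omega$, then $N\cap A\in C$.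

*Proof.* By elementarity any two members of $C\cap N$ lie in a third member of $C\cap N$. Members of $C\cap N$ are countable elements of $N$, hence subsets of $N$. By elementarity each element of $N\cap A$ belongs to a member of $C\cap N$. As $N$ is countable, $N\cap A$ is the union of an increasing $\omega$-sequence from $C$, so it is in $C$. $\square$

"Poset" means a nonempty preorder with a largest element $1$ (added if necessary). If $\chi$ is regular, $Q\in H(\chi)$, and $G\subseteq Q$ is generic, then $\chi$ stays regular and $H(\chi)^{V[G]}=\{\tau[G]:\tau\in H(\chi)\}$. If $N\prec H(\chi)$ and $Q\in N$, put $N[G]=\{\tau[G]:\tau\in N\}$. Then $N[G]\prec H(\chi)^{V[G]}$: for a name $\tau\in N$ and a formula $\varphi$ there is a name $\sigma\in H(\chi)$ such that $1$ forces $\exists y\,\varphi(y,\tau)\to\varphi(\sigma,\tau)$ in $H(\chi)^{V[\dot G]}$. The forcing relation here is definable in $H(\chi)$, so such a $\sigma$ exists in $N$, and the Tarski–Vaught criterion applies. This needs neither countability of $N$ nor any special $G$.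

**Definition 5.2.** Let $N\prec H(\chi)$ with $Q,\mathcal P(Q)\in N$. A condition $q$ is *$(N,Q)$-generic* if $q\Vdash D\cap N\cap\dot G\ne\emptyset$ for all dense $D\subseteq Q$ with $D\in N$. The poset $Q$ is *proper* if for every regular $\chi$ with $\mathcal P(Q)\in H(\chi)$ there is a club of countable $N\prec H(\chi)$ such that every $q\in N\cap Q$ has an $(N,Q)$-generic extension.

**Fact 5.3.** If $q$ is $(N,Q)$-generic and $G\ni q$ is generic, then $N[G]\cap V=N$ and $N[G]\cap\mathrm{Ord}=N\cap\mathrm{Ord}$.

*Proof.* Let $\tau\in N$ be a name with $\tau[G]\in V$. The set $D$ of conditions $r$ such that either $r\Vdash\tau=\check z$ for some $z\in H(\chi)$, or $r\Vdash\tau\neq\check z$ for all $z\in H(\chi)$, is dense. It is definable in $H(\chi)$ from $\tau$ and $Q$, and it is an element of $\mathcal P(Q)\in H(\chi)$, so $D\in N$. Choose $r\in D\cap N\cap G$. The first alternative holds for $r$ (note that $\tau[G]\in H(\chi)^{V[G]}\cap V$ is in $H(\chi)^V$, since $\chi$ remains a cardinal), and $z$ is definable from $r,\tau,Q$. So $\tau[G]=z\in N$. $\square$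

*Separative orders.* For a poset $Q$ let $q\le^*r$ iff $q\Vdash r\in\dot G$; this is the separative preorder. Passing from $\le$ to $\le^*$ changes neither compatibility nor generic filters nor generic conditions, as we now check.

- If $r\le^*p$ and $r\le^*q$, then $r$ forces both into $\dot G$, so $p,q$ are $\le$-compatible.
- A $\le$-dense set is $\le^*$-dense. If $D$ is $\le^*$-dense, then $D{\downarrow}=\{r:\exists d\in D\ r\le d\}$ is $\le$-dense: for $q$ pick $d\in D$ with $d\le^*q$; then $d,q$ are compatible, and a common $\le$-extension is in $D{\downarrow}$.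
- A $\le$-generic $G$ is upward closed under $\le^*$, and it meets each $\le^*$-dense $D$ because it meets $D{\downarrow}$. Conversely, let $G$ be $\le^*$-generic and $p,q\in G$. The set of $r$ that are incompatible with $p$, or incompatible with $q$, or $\le$-below both, is $\le$-dense, so $G$ meets it, necessarily in an element $\le$-below both. So $G$ is a $\le$-generic filter.
- If $D\in N$ is $\le^*$-dense and $r\in D{\downarrow}\cap N\cap G$, then by elementarity some $d\in D\cap N$ has $r\le d$, and $d\in G$. So generic conditions are the same.

In iterations, iterands are always taken with their separative preorder.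

## 6. Good models after the Lévy collapse

Fix $V,\kappa,\lambda$ as in Theorem B. Let $c\subseteq Col(\omega,{<}\lambda)$ be $V$-generic and $U=V[c]$. Then $\omega_1^U=\lambda$, and $\kappa$ is supercompact in $U$ by Lévy–Solovay. Define $f:\lambda\to\lambda$ in $V$ by
$$f(\nu)=(|\nu|^+)^V\ \text{ for infinite }\nu,\qquad f(n)=0\ \text{ for }n<\omega .$$

*Why this $f$.* In $U$ it already lies above canonical functions for all $\alpha$ with $\lambda\le\alpha<(\lambda^+)^V=\omega_2^U$. Let $e:\lambda\to\alpha$ be a bijection in $V$ and let $\langle\xi_\iota:\iota<\lambda\rangle\in V$ enumerate increasingly the club of infinite $\xi<\lambda$ with $e''\xi\cap\lambda=\xi$. Put $a_\iota=e''\xi_\iota$. This sequence is continuous with union $\alpha$, $a_\iota\cap\lambda=\xi_\iota$, and $|a_\iota|^V=|\xi_\iota|^V$, so $\mathrm{ot}(a_\iota)<(|\xi_\iota|^+)^V=f(a_\iota\cap\lambda)$. In $W$, however, we need this for $\alpha$ up to $\kappa$, and these $\alpha$ must first be collapsed to $\omega_1$ in a way that respects $f$. The next definition isolates the countable models that respect $f$.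

**Definition 6.1.** Let $U^*$ be a generic extension of $U$ (possibly $U$ itself) and let $\chi>\lambda$ be regular in $U^*$. A countable $N\prec H(\chi)$ is *good* if $\lambda,f\in N$, $N\cap\lambda\in\lambda$ and $\mathrm{ot}(N\cap\chi)<f(N\cap\lambda)$. (Here $N\cap\chi=N\cap\mathrm{Ord}$.) We say that $U^*$ *has good models* if for every regular $\chi>\lambda$ the good $N$ are stationary in $[H(\chi)]^\omega$.

If $U^*$ has good models, then $\lambda=\omega_1^{U^*}$. Otherwise a good $N$ could be chosen to contain a surjection $\omega\to\lambda$, and then $\lambda\subseteq N$, against $N\cap\lambda\in\lambda$. (All ordinals below $\lambda$ are countable already in $U$.)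

**Lemma 6.2.** $U$ has good models.

*Proof.* We take a $V$-model whose size is governed by its intersection with $\lambda$ and adjoin $c$. Let $\chi>\lambda$ be regular, let $C\in U$ be a club in $[H(\chi)^U]^\omega$ with name $\dot C$, and let $\chi'$ be a much larger regular cardinal.

**Step 1: a small model in $V$.** This step makes $|N_0|^V$ as small as $|N_0\cap\lambda|^V$. In $V$ build $X_n\prec H(\chi')^V$ for $n<\omega$ with $\dot C,\chi,\lambda,f\in X_0$, $|X_n|<\lambda$, $X_n\cap\lambda\in\lambda$, $X_n\in X_{n+1}$ and $X_n\subseteq X_{n+1}$. This is possible because $\lambda$ is regular uncountable. Put $N_0=\bigcup_nX_n$ and $\nu=N_0\cap\lambda$; then $\nu<\lambda$. Since $X_n\in X_{n+1}$, we have $|X_n|\in X_{n+1}\cap\lambda\subseteq\nu$. So $|N_0|\le|\nu|\cdot\omega=|\nu|$, and hence $|N_0|=|\nu|$.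

**Step 2: no new ordinals in $N_0[c]$.** This transfers the bound to a model of $U$. By Section 5, $N_0[c]\prec H(\chi')^U$. Let $\tau\in N_0$ be such that $\tau[c]$ is an ordinal. In $N_0$ there is a maximal antichain $A$ of conditions each of which either decides $\tau$ to be a particular ordinal or forces that $\tau$ is not an ordinal. By the $\lambda$-c.c. $|A|<\lambda$, so $|A|\in N_0\cap\lambda=\nu$. Thus $|A|\subseteq N_0$, and with a bijection $|A|\to A$ in $N_0$ we get $A\subseteq N_0$. The element of $A\cap c$ is in $N_0$ and decides $\tau$ to be an ordinal, which is then in $N_0$. So $N_0[c]\cap\mathrm{Ord}=N_0\cap\mathrm{Ord}$.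

**Step 3: the good model in $C$.** Let $N=N_0[c]\cap H(\chi)^U$. It is countable in $U$ because $|N_0|^V<\lambda=\omega_1^U$. It is elementary in $H(\chi)^U$, since $H(\chi)^U\in N_0[c]$, and $\lambda,f\in N$. By Fact 5.1 applied to $N_0[c]$ we have $N\in C$. Finally $N\cap\lambda=\nu$, which is infinite, and $\mathrm{ot}(N\cap\chi)\le\mathrm{ot}(N_0\cap\mathrm{Ord})<(|N_0|^+)^V=(|\nu|^+)^V=f(\nu)$. $\square$

## 7. $f$-proper posets, and the posets $C(\alpha)$ that add dominated sequences

We weaken properness by asking for generic conditions only over good models.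

**Definition 7.1.** In a generic extension $U^*$ of $U$, a poset $Q$ is *$f$-proper* if there is a set $x$ (a *witness*; we assume that it codes $Q,\mathcal P(Q),f$) such that for every regular $\chi>\lambda$ with $x\in H(\chi)$, every good $N\prec H(\chi)$ with $x\in N$, and every $q\in Q\cap N$, there is an $(N,Q)$-generic $q'\le q$.

**Lemma 7.2.** Proper posets are $f$-proper. In fact it is enough that for one regular $\chi_1$ with $\mathcal P(Q)\in H(\chi_1)$ there is a club $E\subseteq[H(\chi_1)]^\omega$ as in Definition 5.2.

*Proof.* Let $E$ be such a club and suppose $E,H(\chi_1)\in N\prec H(\chi)$ with $N$ countable. By Fact 5.1, $N\cap H(\chi_1)\in E$. So every $q\in N\cap Q$ has an $(N\cap H(\chi_1),Q)$-generic extension. All dense subsets of $Q$ are in $H(\chi_1)$, so this extension is $(N,Q)$-generic. Thus a set coding $E,H(\chi_1)$ together with $Q,\mathcal P(Q),f$ is a witness. $\square$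

**Lemma 7.3.** Let $U^*$ have good models, let $Q\in U^*$ be $f$-proper, and let $G\subseteq Q$ be generic over $U^*$. Then $U^*[G]$ has good models (so $\omega_1=\lambda$ is preserved), and every countable set of ordinals in $U^*[G]$ is covered by a set in $U^*$ that is countable in $U^*$.

*Proof.* This gives the preservation of $\omega_1$ and of the notion of goodness, and the covering part of (W1). Let $q\in Q$, let $\dot h$ name a function $\omega\to\mathrm{Ord}$, and let $q$ force that $\chi>\lambda$ is regular and $\dot C$ is a club in $[H(\chi)]^\omega$ of the extension. Take $\chi'$ large and regular, a good $N\prec H(\chi')$ containing $q,\dot h,\dot C,\chi$ and a witness, and an $(N,Q)$-generic $q'\le q$. By Fact 5.3, $q'\Vdash N[\dot G]\cap\mathrm{Ord}=N\cap\mathrm{Ord}$. Since $\dot h(n)\in N[\dot G]$ for each $n$, $q'\Vdash\mathrm{ran}(\dot h)\subseteq N\cap\mathrm{Ord}$, which is the covering.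

Also $q'$ forces the following about $N'=N[\dot G]\cap H(\chi)^{U^*[\dot G]}$. It is countable and elementary in $H(\chi)^{U^*[\dot G]}$. It belongs to $\dot C$ by Fact 5.1. And it is good: $\lambda,f\in N'$, $N'\cap\lambda=N\cap\lambda\in\lambda$ and $\mathrm{ot}(N'\cap\chi)\le\mathrm{ot}(N\cap\chi')<f(N\cap\lambda)$. As $q$, $\chi$ and $\dot C$ were arbitrary, $U^*[G]$ has good models. $\square$

**Definition 7.4.** Work in a $U^*$ that has good models, so $\lambda=\omega_1$. For $\alpha\ge\lambda$, $C(\alpha)$ consists of $\emptyset$ and all $\subseteq$-increasing continuous sequences $s=\langle a_\xi:\xi\le\eta\rangle$, $\eta<\omega_1$, of countable $a_\xi\subseteq\alpha$ with $a_\xi\cap\lambda\in\lambda$ and $\mathrm{ot}(a_\xi)<f(a_\xi\cap\lambda)$, ordered by end-extension. For $\alpha<\lambda$ let $C(\alpha)$ be trivial.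

For instance, $\langle N\cap\alpha\rangle$ is a condition of length one whenever $N$ is good and $\alpha\in N$: we have $N\cap\alpha\cap\lambda=N\cap\lambda$ and $\mathrm{ot}(N\cap\alpha)\le\mathrm{ot}(N\cap\chi)<f(N\cap\lambda)$.

**Lemma 7.5.** $C(\alpha)$ is $f$-proper. For $\alpha\ge\lambda$ it adds a continuous $\subseteq$-increasing sequence $\langle a_\xi:\xi<\omega_1\rangle$ of countable sets with union $\alpha$, with $a_\xi\cap\lambda\in\lambda$ and $\mathrm{ot}(a_\xi)<f(a_\xi\cap\lambda)$ for all $\xi$. In particular $|\alpha|=\omega_1$ in the extension.

*Proof.* The case $\alpha<\lambda$ is trivial. Let $\alpha\ge\lambda$.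

**Step 1: conditions can be extended.** This provides the dense sets that make the union $\alpha$. Given $s\in C(\alpha)$ and $\zeta<\alpha$, choose a good $N$ with $\alpha,s,\zeta\in N$. The last set of $s$, if any, is a countable element of $N$, hence contained in $N\cap\alpha$. So $s^\frown(N\cap\alpha)$ is a condition properly extending $s$, and $\zeta$ is in its last set. Hence $D_\zeta=\{s\ne\emptyset:\zeta\in\text{last set of }s\}$ is dense, and every condition has a proper extension.

**Step 2: generic conditions over good models.** This is $f$-properness. Let $N\prec H(\chi)$ be good with $\alpha,C(\alpha),\mathcal P(C(\alpha))\in N$, and let $s_0\in C(\alpha)\cap N$. Build a properly descending sequence $\langle s_n\rangle$ of elements of $N$ meeting all dense sets in $N$. The length of $\bigcup_ns_n$ is a countable limit ordinal. Every set occurring in it is a countable element of $N$, so is contained in $N\cap\alpha$. Conversely each $\zeta\in N\cap\alpha$ occurs by $D_\zeta\in N$. So the union of the sets occurring is $N\cap\alpha$, and $\mathrm{ot}(N\cap\alpha)<f(N\cap\lambda)$. Therefore $(\bigcup_ns_n)^\frown(N\cap\alpha)$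 is a condition; continuity at its last index is exactly what we just checked. It is below all $s_n$, so it is $(N,C(\alpha))$-generic.

**Step 3: the generic sequence.** Here we read off the conclusion. By Lemma 7.3, $\omega_1$ is preserved. By the $D_\zeta$ the generic sequence has union $\alpha\supseteq\omega_1$. Its sets are countable and its length is at most $\omega_1$. A countable length would make the union countable, so the length is $\omega_1$, and $|\alpha|=\omega_1$. $\square$

**Remark 7.6 (properness is too narrow).** One would like to put $C(\alpha)$ into an ordinary countable support iteration of proper posets. This stops at once: if $\alpha>\lambda$ is measurable in $U$, for example $\alpha=\kappa$, then $C(\alpha)$ is not proper in $U$. To see this, let $D$ be a normal measure on $\alpha$ and let $N\prec H(\chi)$ be countable with $D,\lambda,f\in N$ and $\nu=N\cap\lambda\in\lambda$. Choose $\rho>\sup(N\cap\alpha)$ in $\bigcap(D\cap N)$, and let $N^+=\{h(\rho):h\in N\text{ a function with domain }\alpha\}$. Then $N\cup\{\rho\}\subseteq N^+$, by constant functions and the identity. Moreover $N^+\prec H(\chi)$: for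 $h\in N$ there is in $H(\chi)$, hence in $N$, a function $h'$ with domain $\alpha$ such that $h'(\xi)$ satisfies $\varphi(\cdot,h(\xi))$ in $H(\chi)$ whenever something does. And $N^+\cap\lambda=\nu$: if $h(\rho)<\lambda$ we may take $h:\alpha\to\lambda$, and then $h$ is constant on a set in $D\cap N$ by completeness, with value in $N$. Repeat this $f(\nu)$ times, with unions at limits. As $f(\nu)<\omega_1$, we obtain a countable model $N^*\supseteq N$ with $N^*\cap\lambda=\nu$ that contains an increasing sequence of $f(\nu)$ many ordinals below $\alpha$, so $\mathrm{ot}(N^*\cap\alpha)\ge f(\nu)$. Starting with $N$ containing a given club of a smaller $[H(\chi_0)]^\omega$, Fact 5.1 puts $N^*\cap H(\chi_0)$ into that club, so such models are stationary. Finally suppose $q$ were $(N^*,C(\alpha))$-generic, and let $G\ni q$. The generic sequence is in $N^*[G]$. By Fact 5.3 and elementarity, $\bigcup_{\xi<\nu}a_\xi=N^*\cap\alpha$, so $a_\nu=N^*\cap\alpha$ by continuity, and $\mathrm{ot}(N^*\cap\alpha)<f(\nu)$, a contradiction. So we need an iteration theorem for the larger class.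

## 8. Countable support iterations of $f$-proper posets

**Lemma 8.1.** Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\varepsilon\rangle\in U$ be a countable support iteration with $\Vdash_{P_\alpha}$ "$\dot Q_\alpha$ is $f$-proper" for all $\alpha<\varepsilon$. Then $P_\beta$ is $f$-proper for all $\beta\le\varepsilon$.

*Proof.* Recall that $r\le p$ in $P_\beta$ iff $r{\restriction}\xi\Vdash r(\xi)\le p(\xi)$ for all $\xi<\beta$.

**Step 1: each $P_\beta$ is separative.** We need this to turn "$r\Vdash p\in\dot G$" into "$r\le p$". Suppose $r\not\le p$, and take the least $\xi$ with $r{\restriction}\xi\not\Vdash r(\xi)\le p(\xi)$. Since $\dot Q_\xi$ carries its separative preorder, some $s\le r{\restriction}\xi$ and some name $t$ satisfy $s\Vdash t\le r(\xi)\wedge t\perp p(\xi)$. Then $s^\frown t^\frown r{\restriction}(\xi,\beta)\le r$ is incompatible with $p$: a common extension $u$ would have $u{\restriction}\xi\le s$ forcing $u(\xi)\le t$ and $u(\xi)\le p(\xi)$. So $r\Vdash p\in\dot G$ iff $r\le p$.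

**Step 2: the statement to be proved by induction.** The usual difficulty is that generic conditions must be chosen coherently along the iteration, so we prove an extension property. Choose names $\dot x_\alpha$ for witnesses for $\dot Q_\alpha$. Let $\chi$ be a large regular cardinal and let $N\prec H(\chi)$ be good, containing the iteration, its power sets and $\langle\dot x_\alpha:\alpha<\varepsilon\rangle$. (The witness for $P_\varepsilon$ codes these objects, and also something ensuring that $\chi$ is large.) By induction on $\beta\in N\cap(\varepsilon+1)$ we prove for all $\alpha\le\beta$ in $N$: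

> $(*)_{\alpha,\beta}$ If $q\in P_\alpha$ is $(N,P_\alpha)$-generic and $\dot p$ is a $P_\alpha$-name with $q\Vdash\dot p\in P_\beta\cap N\wedge\dot p{\restriction}\alpha\in\dot G_\alpha$, then there is an $(N,P_\beta)$-generic $q^\dagger\in P_\beta$ with $q^\dagger{\restriction}\alpha=q$ and $q^\dagger\Vdash\dot p\in\dot G_\beta$.

The case $\alpha=0$, $\beta=\varepsilon$ gives, for each $p\in P_\varepsilon\cap N$, an $(N,P_\varepsilon)$-generic $q^\dagger$ with $q^\dagger\Vdash p\in\dot G$, so $q^\dagger\le p$ by Step 1. Thus $P_\varepsilon$ is $f$-proper. For $P_\beta$ apply this to the iteration of length $\beta$. If $\alpha=\beta$, then $q^\dagger=q$ works.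

**Step 3: $\beta=\beta'+1$ and $\alpha\le\beta'$.** Here we use that $\dot Q_{\beta'}$ is $f$-proper over the model $N[G]$. By $(*)_{\alpha,\beta'}$ for $\dot p{\restriction}\beta'$ there is an $(N,P_{\beta'})$-generic $q_1$ with $q_1{\restriction}\alpha=q$ and $q_1\Vdash\dot p{\restriction}\beta'\in\dot G_{\beta'}$. Let $G\subseteq P_{\beta'}$ be generic with $q_1\in G$, let $Q_{\beta'}=\dot Q_{\beta'}[G]$, and let $p\in N$ be the value of $\dot p$. The model $N[G]\prec H(\chi)^{U[G]}$ has the same ordinals as $N$, so it is good. It contains the witness $\dot x_{\beta'}[G]$ and the condition $p(\beta')[G]$. So there is an $(N[G],Q_{\beta'})$-generic condition below $p(\beta')[G]$. Let $\dot r$ name it (and name $1$ if $q_1\notin G$), and put $q^\dagger=q_1{}^\frown\dot r$. If $G*g\ni q^\dagger$, then $p{\restriction}\beta'\in G$ and $p(\beta')[G]\in g$, so $p\in G*g$. Hence $q^\dagger\Vdash\dot p\in\dot G_\beta$.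

For genericity let $G*g\ni q^\dagger$ be generic and let $D\in N$ be dense in $P_\beta$. The set $\{p'(\beta')[G]:p'\in D,\ p'{\restriction}\beta'\in G\}$ is in $N[G]$. It is dense in $Q_{\beta'}$: given $\dot t[G]\in Q_{\beta'}$, each $s^\frown\dot t$ with $s\in P_{\beta'}$ has an extension in $D$, so by genericity of $G$ some $p'\in D$ has $p'{\restriction}\beta'\in G$ and $p'(\beta')[G]\le\dot t[G]$. Hence the set has an element in $N[G]\cap g$, and by elementarity this element is $p'(\beta')[G]$ for some $p'\in D\cap N[G]$ with $p'{\restriction}\beta'\in G$. Then $p'\in G*g$, and $p'\in N[G]\cap U=N$ by Fact 5.3.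

**Step 4: $\beta$ limit and $\alpha<\beta$, the construction.** We meet the dense sets one at a time while climbing cofinally through $N\cap\beta$. Let $\alpha=\beta_0<\beta_1<\cdots$ be in $N$, cofinal in $\sup(N\cap\beta)$, and let $\langle D_n:n<\omega\rangle$ list the dense subsets of $P_\beta$ in $N$. We construct $(N,P_{\beta_n})$-generic $q_n\in P_{\beta_n}$ and $P_{\beta_n}$-names $\dot p_n$ with $q_0=q$, $\dot p_0=\dot p$, $q_{n+1}{\restriction}\beta_n=q_n$ and
$$q_n\Vdash\dot p_n\in P_\beta\cap N\wedge\dot p_n{\restriction}\beta_n\in\dot G_{\beta_n},\qquad q_{n+1}\Vdash\dot p_{n+1}\le\dot p_n\wedge\dot p_{n+1}\in D_n .\tag{3}$$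

Given $q_n,\dot p_n$, apply $(*)_{\beta_n,\beta_{n+1}}$ to $\dot p_n{\restriction}\beta_{n+1}$ to get an $(N,P_{\beta_{n+1}})$-generic $q_{n+1}$ with $q_{n+1}{\restriction}\beta_n=q_n$ and $q_{n+1}\Vdash\dot p_n{\restriction}\beta_{n+1}\in\dot G_{\beta_{n+1}}$. Let $q_{n+1}\in G$ with $G\subseteq P_{\beta_{n+1}}$ generic, and let $p_n\in N$ be the value of $\dot p_n$. The set
$$D'=\{r\in P_{\beta_{n+1}}:r\perp p_n{\restriction}\beta_{n+1}\ \text{ or }\ \exists p'\in D_n\,(p'\le p_n\wedge p'{\restriction}\beta_{n+1}=r)\}$$
is in $N$. It is dense: if $s$ is compatible with $p_n{\restriction}\beta_{n+1}$, take $s'$ below both, and extend $s'{}^\frown p_n{\restriction}[\beta_{n+1},\beta)\le p_n$ to some $p'\in D_n$; then $p'{\restriction}\beta_{n+1}\le s$ is in $D'$. So there is $r\in D'\cap N\cap G$. As $p_n{\restriction}\beta_{n+1}\in G$ is compatible with $r$, the second alternative holds. Elementarity gives $p'\in N\cap D_n$ with $p'\le p_n$ and $p'{\restriction}\beta_{n+1}=r\in G$. Let $\dot p_{n+1}$ name such a $p'$. Then (3) holds.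

**Step 5: $\beta$ limit, the limit condition.** We check that the union of the $q_n$ does the job. Let $q^\dagger\in P_\beta$ extend all $q_n$ and be trivial on $[\sup(N\cap\beta),\beta)$; its support is countable, and $q^\dagger{\restriction}\alpha=q$. We claim that $q^\dagger\Vdash\dot p_n\in\dot G_\beta$ for every $n$. The $r\le q^\dagger$ that decide $\dot p_n$, say as $p$, are dense below $q^\dagger$; fix one. Since $\dot p_n$ is a $P_{\beta_n}$-name, already $r{\restriction}\beta_n\Vdash\dot p_n=p$: otherwise some $s\le r{\restriction}\beta_n$ forces $\dot p_n\ne p$, and $s^\frown r{\restriction}[\beta_n,\beta)\le r$ gives a contradiction. By (3), $p\in N$. For $m\ge n$ the condition $r{\restriction}\beta_m\le q_m$ forces $\dot p_m\le p$ and $\dot p_m{\restriction}\beta_m\in\dot G_{\beta_m}$, hence $p{\restriction}\beta_m\in\dot G_{\beta_m}$. By Step 1, $r{\restriction}\beta_m\le p{\restriction}\beta_m$. As $p\in N$ has countable support, $\mathrm{supp}(p)\subseteq N\cap\beta\subseteq\sup_m\beta_m$. So $r\le p$, and $r\Vdash\dot p_n\in\dot G_\beta$. This proves the claim. Therefore $q^\dagger$ forces $\dot p_{n+1}\in D_n\cap N\cap\dot G_\beta$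 for all $n$, so it is $(N,P_\beta)$-generic, and $q^\dagger\Vdash\dot p\in\dot G_\beta$. $\square$

## 9. The iteration of length $\kappa$: covering, dominated sequences, and $\omega_2=\kappa$

In $U$ let $\ell:\kappa\to U_\kappa$ be a Laver function. Define a countable support iteration $P=P_\kappa$ of length $\kappa$: if $\ell(\alpha)$ is a $P_\alpha$-name and $\Vdash_{P_\alpha}$ "$\ell(\alpha)$ is an $f$-proper poset", let $\dot Q_\alpha=\ell(\alpha)$; otherwise let $\dot Q_\alpha$ name $C(\alpha)$. By induction on $\alpha$, $P_\alpha$ is $f$-proper (Lemma 8.1), $U^{P_\alpha}$ has good models (Lemmas 6.2 and 7.3), and so $\dot Q_\alpha$ is forced to be $f$-proper (by choice, or by Lemma 7.5). In particular $P$ is $f$-proper.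

As names for elements of $\dot Q_\alpha$ we use mixtures, along maximal antichains of $P_\alpha$, of names in $\mathrm{dom}(\dot Q_\alpha)$, and the name for $C(\alpha)$ is taken in $U_\kappa$. Since $\kappa$ is inaccessible, $P_\alpha\in U_\kappa$ for $\alpha<\kappa$. Supports are countable, hence bounded in $\kappa$. Identifying conditions of $P_\alpha$ with their extensions by trivial tails, $P=\bigcup_{\alpha<\kappa}P_\alpha$ has size $\le\kappa$.

**Lemma 9.1.** $P$ is $\kappa$-c.c.

*Proof.* Let $p_\xi\in P$ for $\xi<\kappa$. For $\xi$ in the stationary set $\{\xi<\kappa:\mathrm{cf}(\xi)=\omega_1\}$ the countable set $\mathrm{supp}(p_\xi)\cap\xi$ is bounded in $\xi$. By Fodor's lemma and $|P_\zeta|<\kappa$ there are $\zeta$, $r$ and a stationary $T$ with $\mathrm{supp}(p_\xi)\cap\xi\subseteq\zeta$ and $p_\xi{\restriction}\zeta=r$ for $\xi\in T$. Take $\xi<\xi'$ in $T$ with $\zeta\le\xi$ and $\mathrm{supp}(p_\xi)\subseteq\xi'$. Then $p_\xi$ and $p_{\xi'}$ agree below $\zeta$, and above $\zeta$ their supports lie in $[\xi,\xi')$ and $[\xi',\kappa)$. So they are compatible. $\square$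

Let $G\subseteq P$ be $U$-generic and $W=U[G]$.

**Step 1: (W1) holds in $W$.** This is the hypothesis for counting traces. By Lemmas 6.2, 7.3 and 8.1, $\omega_1^W=\lambda$, and every countable set of ordinals in $W$ is covered by a set in $U$ that is countable in $U$. Let $h:\omega\to\mathrm{Ord}$ in $U$ enumerate the latter. By the $\lambda$-c.c. of $Col(\omega,{<}\lambda)$ there are, for each $n$, fewer than $\lambda$ possible values of $h(n)$. By regularity of $\lambda$ the set of all possible values is a set in $V$ of $V$-size $<\lambda$, and it covers.

**Step 2: (W2) holds in $W$ with our $f$.** This is the hypothesis for $\mu>\kappa$. Take $i:U\to M$ with $\operatorname{crit}(i)=\kappa$ and $i(\ell)(\kappa)=\emptyset$. For each $\beta<\kappa$, $M$ satisfies that some $\alpha$ with $\beta<\alpha<i(\kappa)$, namely $\kappa$, has $i(\ell)(\alpha)=\emptyset$. So by elementarity some $\alpha$ with $\beta<\alpha<\kappa$ has $\ell(\alpha)=\emptyset$. As $\emptyset$ does not name a (nonempty) poset, at such $\alpha\ge\lambda$ we forced with $C(\alpha)$. By Lemma 7.5 the required sequence was added, and it keeps its properties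 in $W$, since $\omega_1=\lambda$ is preserved.

**Step 3: $\omega_2^W=\kappa$.** By Step 2 and Lemma 7.5, unboundedly many, hence all, $\alpha\in[\omega_1,\kappa)$ have size $\omega_1$ in $W$. By Lemma 9.1, $\kappa$ remains a cardinal.

By Proposition 4.1, (1) and (2) of Theorem B hold for $W$.

## 10. PFA in $W$

**Lemma 10.1.** $W\models$ PFA.

*Proof.* Let $\mathbf Q\in W$ be a proper poset, without loss of generality with underlying set an ordinal $\tau$, and let $\langle D_\xi:\xi<\omega_1\rangle\in W$ be dense subsets.

**Step 1: parameters.** We choose cardinals so that a supercompactness embedding sees enough of $\mathbf Q$. Choose a name $\dot Q\in U$ for $\mathbf Q$ such that $\Vdash_P$ "$\dot Q$ is a proper poset with underlying set $\tau$"; to get this, mix with the name for the preorder $\tau\times\tau$, under which all elements are equivalent. Let $\chi_1$ be regular in $U$ with $\chi_1>2^{|\tau|+\kappa}$. By the $\kappa$-c.c., $\chi_1$ remains regular, and counting names, $\Vdash_P\mathcal P(\dot Q)\in H(\chi_1)$. Choose $\theta\ge\max(|\mathrm{tc}(\dot Q)|,2^{\chi_1})$ in $U$. Then $\theta\ge\kappa$, $\theta\ge\tau$,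 and
$$\Vdash_P|[H(\chi_1)]^\omega|\le\theta ,$$
because in the extension $|[H(\chi_1)]^\omega|\le2^{\chi_1}$, and by $|P|\le\kappa$ and the $\kappa$-c.c. there are at most $(\kappa^{<\kappa})^{\chi_1}=2^{\chi_1}$ nice names in $U$ for subsets of $\chi_1$. By Laver's theorem let $i:U\to M$ with $\operatorname{crit}(i)=\kappa$, $i(\kappa)>\theta$, $M^\theta\subseteq M$ and $i(\ell)(\kappa)=\dot Q$.

Since $P_\alpha,\dot Q_\alpha\in U_\kappa$ for $\alpha<\kappa$, these are not moved by $i$. As $M^\omega\subseteq M$, the countable support limit at $\kappa$ is the same in $M$ and in $U$. So $i(P)_\kappa=P$. Also $i(\lambda)=\lambda$ and $i(f)=f$.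

**Step 2: $M[G']$ is close to $U[G']$.** This lets properness descend to $M[G']$. Let $G'\subseteq P$ be any $U$-generic filter. We claim that $M[G']$ is closed under $\theta$-sequences lying in $U[G']$. Let $s=\langle s_\xi:\xi<\theta\rangle\in U[G']$ with all $s_\xi\in M[G']$, and let $p\in G'$ force this of a name $\dot s$. In $U$, choose for each $\xi$ a maximal antichain $A_\xi$ below $p$ and for each $a\in A_\xi$ a $P$-name $\sigma_{\xi,a}\in M$ with $a\Vdash\dot s(\xi)=\sigma_{\xi,a}$. As $|P|\le\theta$, the system $\langle\sigma_{\xi,a}:\xi<\theta,a\in A_\xi\rangle$ has size at most $\theta$, so it belongs to $M$. From it and $G'$ we compute $s$ in $M[G']$.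

Consequently $H(\chi_1)^{M[G']}=H(\chi_1)^{U[G']}$. The inclusion from left to right is clear. For the other one, by $\in$-induction, an element of $H(\chi_1)^{U[G']}$ all of whose elements are in $M[G']$ is the range of a sequence of length at most $\theta$, so it is in $M[G']$, and the same closure puts an enumeration of its transitive closure in length less than $\chi_1$ into $M[G']$. Likewise the two models have the same $[H(\chi_1)]^\omega$ and the same $\omega$-sequences of its elements.

**Step 3: $\dot Q$ is the iterand of $i(P)$ at stage $\kappa$.** This is where proper posets must count as $f$-proper. In $U[G']$ let $E\subseteq[H(\chi_1)]^\omega$ be a club witnessing the properness of $\dot Q[G']$. Its size is at most $\theta$, so $E\in M[G']$, and it is a club there. For $N\in E$, that $q$ is $(N,\dot Q[G'])$-generic says that for every dense $D\in N$, every extension of $q$ is compatible with an element of $D\cap N$. This involves only $N$, $\tau$, the order, and subsets of $\tau$ common to both models. So $E$ has the same property in $M[G']$. By Lemma 7.2 applied in $M[G']$, $\dot Q[G']$ is $f$-proper in $M[G']$.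 Since $G'$ was arbitrary, $M\models\,\Vdash_P$ "$\dot Q$ is an $f$-proper poset". By elementarity of $i$ and the definition of the iteration, with $i(\ell)(\kappa)=\dot Q$, the iterand of $i(P)$ at stage $\kappa$ is $\dot Q$.

**Step 4: lifting $i$ and reflecting the filter.** This produces the filter in $W$. Let $g\subseteq\mathbf Q$ be generic over $U[G]$, and let $G^*\supseteq G*g$ be $i(P)$-generic over $M$, obtained by forcing with the tail over $U[G][g]$. Each $p\in P$ lies in some $P_\alpha$, $\alpha<\kappa$, so $i(p)$ is $p$ with a trivial tail. Hence $i''G\subseteq G^*$. Therefore $i$ lifts to an elementary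
$$i:U[G]\to M[G^*],\qquad i(\sigma[G])=i(\sigma)[G^*]:$$
if $p\in G$ forces $\varphi(\sigma)$, then in $M$ the condition $i(p)\in G^*$ forces $\varphi(i(\sigma))$.

Now $i{\restriction}\tau\in M$ because $|\tau|\le\theta$, and $g\in M[G^*]$. So $i''g\in M[G^*]$. As $g$ is a filter, $i''g$ is directed and generates a filter on $i(\mathbf Q)$. It meets every member of
$$i(\langle D_\xi:\xi<\omega_1\rangle)=\langle i(D_\xi):\xi<\omega_1\rangle ,$$
where the equality holds because $\omega_1^W=\lambda<\kappa$: if $d\in g\cap D_\xi$, then $i(d)\in i(D_\xi)$. So $M[G^*]$ has a filter on $i(\mathbf Q)$ meeting all sets of $i(\langle D_\xi:\xi<\omega_1\rangle)$. By elementarity there is in $W$ a filter on $\mathbf Q$ meeting all $D_\xi$. $\square$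

## 11. MRP from PFA

**Theorem 11.1 (Moore).** PFA implies MRP.

*Proof.* Let $\Sigma$ be an open stationary set mapping for $X,\theta$. Let $P_\Sigma$ consist of $\emptyset$ and all continuous $\in$-chains $p=\langle N_\xi:\xi\le\eta_p\rangle$ in $\mathrm{dom}(\Sigma)$, $\eta_p<\omega_1$, such that for every limit $0<\nu\le\eta_p$ there is $\nu_0<\nu$ with $N_\xi\cap X\in\Sigma(N_\nu)$ for $\nu_0<\xi<\nu$. Order $P_\Sigma$ by end-extension. Since $\mathrm{dom}(\Sigma)$ is club, any $p$ can be extended by one more model containing the last model of $p$ and any given $y\in H(\theta)$; this adds no new limit index.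

**Step 1: generic conditions.** The point of this step is to add $N^*\cap H(\theta)$ on top of a generic chain, which is legal only if the models below it fall into one open set. Let $N^*\prec H(\chi)$ be countable, $\chi$ large regular, $\Sigma,X,\theta,P_\Sigma\in N^*$ and $p_0\in P_\Sigma\cap N^*$. We claim that there is an $(N^*,P_\Sigma)$-generic $q\le p_0$ extending members of every dense set in $N^*$.

Let $M=N^*\cap H(\theta)$; then $M\in\mathrm{dom}(\Sigma)$ by Fact 5.1. List the dense sets in $N^*$ as $\langle D_n:n<\omega\rangle$. Suppose $p_n\in N^*$ is given. Let $\chi'\in N^*$ be regular with $P_\Sigma,\mathcal P(P_\Sigma),\Sigma,H(\theta)\in H(\chi')$, and fix a well-order of $H(\chi')$ in $N^*$. For $Y\in[X]^\omega$ let $\mathrm{cl}(Y)$ be the Skolem hull in $H(\chi')$, with this well-order, of $Y\cup\{p_n,D_n,P_\Sigma,\Sigma,X,\theta\}$. Then $E=\{Y\in[X]^\omega:\mathrm{cl}(Y)\cap X=Y\}$ is a club in $[X]^\omega$, because the hull is generated by finitary functions, and $E\in N^*$. As $E\subseteq[X]^\omega\in H(\theta)$, we have $E\in M$. By $M$-stationarity there is $Y\in E\cap\Sigma(M)\cap M$. Put $K=\mathrm{cl}(Y)$.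 Then $K\in N^*$ is countable, so $K\subseteq N^*$, and $K\cap X=Y$.

By openness choose a finite $x\subseteq Y$ with $[x,Y]\subseteq\Sigma(M)$; then $x\in K$. Working inside $K\prec H(\chi')$, extend $p_n$ by a model containing $x$ and the last model of $p_n$ (if any), and then extend to some $p_{n+1}\in D_n\cap K\subseteq N^*$. Every new model $N_\xi$ satisfies $x\subseteq N_\xi$. Moreover $N_\xi\in K$, since $p_{n+1}\in K$ has countable length, and $N_\xi$ is countable, so $N_\xi\subseteq K$. Hence $x\subseteq N_\xi\cap X\subseteq K\cap X=Y$, and since $X\in N_\xi$ is uncountable, $N_\xi\cap X$ is infinite. So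
$$N_\xi\cap X\in[x,Y]\subseteq\Sigma(M).$$

The union of all models occurring in $\bigcup_np_n$ is $M$: each is a countable element of $N^*\cap H(\theta)$, hence a subset of it, and for $y\in M$ the set $\{p\ne\emptyset:y\in\text{last model of }p\}$ is dense and in $N^*$. The length of $\bigcup_np_n$ is a limit ordinal, as each step adds a model. So $q=(\bigcup_np_n)^\frown M$ is continuous, and the requirement at its last index holds because all models added after $p_0$ satisfy $N_\xi\cap X\in\Sigma(M)$. Thus $q$ is a condition. It is below all $p_n$, so it is $(N^*,P_\Sigma)$-generic.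

**Step 2: $P_\Sigma$ is proper.** Step 1 handles large $\chi$; we only need to come down to an arbitrary $\chi_0$. Let $\chi_0$ be regular with $\mathcal P(P_\Sigma)\in H(\chi_0)$, and let $\chi>\chi_0$ be as in Step 1. With a well-order of $H(\chi)$ fixed, the $Y\in[H(\chi_0)]^\omega$ such that the Skolem hull $N^*$ of $Y\cup\{\Sigma,X,\theta,P_\Sigma,\chi_0\}$ in $H(\chi)$ satisfies $N^*\cap H(\chi_0)=Y$ form a club, and these $Y$ are elementary in $H(\chi_0)$. All dense subsets of $P_\Sigma$ are in $H(\chi_0)$, so $(N^*,P_\Sigma)$-generic conditions are $(Y,P_\Sigma)$-generic.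

**Step 3: the sets $L_\alpha=\{p\ne\emptyset:\eta_p\ge\alpha\}$, $\alpha<\omega_1$, are dense.** This makes the final chain have length $\omega_1$. We use induction on $\alpha$. For $\alpha=0$ and for successors use one-step extensions. For limit $\alpha$ and a given $p_0$, apply Step 1 with $\alpha\in N^*$. The sets $L_\beta$, $\beta<\alpha$, are in $N^*$, hence among the $D_n$. So $\eta_q\ge\beta$ for all $\beta<\alpha$, and $\eta_q\ge\alpha$.

By PFA there is a filter meeting all $L_\alpha$, $\alpha<\omega_1$. Its union is a continuous $\in$-chain of length $\omega_1$ in $\mathrm{dom}(\Sigma)$. For each limit $0<\nu<\omega_1$, a member of the filter of length greater than $\nu$ supplies the required $\nu_0$. $\square$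

**Proof of Theorem B.** The model $W$ of Section 9 is a generic extension of $V$ with $\omega_1^W=\lambda$ and $\omega_2^W=\kappa$, by Steps 1 and 3 there. It satisfies PFA by Lemma 10.1 and MRP by Theorem 11.1. By Steps 1 and 2 of Section 9 it satisfies (W1) and (W2), so Proposition 4.1 gives (1) and (2). This proves Theorem B, and Theorem A follows as in Section 3. Assuming the consistency of a supercompact cardinal, the answer to the question is therefore no: MRP, and even PFA, does not imply the existence of such $Q$ and $j$. $\blacksquare$
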